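# One unknown over a free inverse monoid: undecidability from rank two on

## 1. Undecidability with one variable and one varying coefficient

**Theorem 1.** For every finite alphabet $A$ with $|A|\ge 2$, the consistency problem for single-variable equations in $FIM(A)$ is undecidable. It is $\Sigma^0_1$-complete under many-one reductions.

**Theorem 2 (stronger form).** Let $A$ be finite with $|A|\ge 2$. There are *fixed* words $E,\Phi,z_1,z_2\in(A\cup A^{-1}\cup\{x,x^{-1}\})^*$, where $E,\Phi$ are products of words $WW^{-1}$, such that the following problem is $\Sigma^0_1$-complete: given a constant word $c\in(A\cup A^{-1})^*$ that is a product of words $ww^{-1}$, does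
$$c\,E\,z_1=c\,E\,\Phi\,z_2$$
have a solution in $FIM(A)$? So undecidability holds with a fixed number of occurrences of $x$, with all data fixed except one constant idempotent coefficient, and with a fixed induced free-group equation $z_1=z_2$, whose solution set has the form $\rho\langle s\rangle t$.

**Theorem 3 (rank one).** The first-order theory of $FIM(\{a\})$ is decidable. In particular, consistency of all finite systems of equations over $FIM(\{a\})$ is decidable. Hence, for finite $A\ne\emptyset$, single-variable consistency is decidable if and only if $|A|=1$.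

**Corollary 4.** For finite $A$ with $|A|\ge2$ there is no computable function bounding the length of a shortest solution of a consistent single-variable equation in terms of the equation.

Let us unpack the words. Let $A^{-1}=\{a^{-1}:a\in A\}$ be a disjoint set of formal inverses, and extend inversion to words by $(a_1\cdots a_k)^{-1}=a_k^{-1}\cdots a_1^{-1}$ and $(a^{-1})^{-1}=a$. The *free inverse monoid* $FIM(A)$ is the quotient of the free monoid $(A\cup A^{-1})^*$ by the congruence generated by
$$ww^{-1}w=w,\qquad ww^{-1}zz^{-1}=zz^{-1}ww^{-1}\qquad\text{for all words }w,z.$$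
Imposing $ww^{-1}=1$ would give the free group $F(A)$. Here $ww^{-1}$ is only an idempotent, and these idempotents commute.

A *single-variable equation* is a pair $u=v$ of words over $A\cup A^{-1}\cup\{x,x^{-1}\}$. A *solution* is an element $S\in FIM(A)$ such that putting $S$ for $x$ and $S^{-1}$ for $x^{-1}$ makes both sides equal in $FIM(A)$. The *consistency problem* asks, given the equation, whether a solution exists. As background: for finite systems of equations in a free group or a free monoid consistency is decidable; for finite systems in a free inverse monoid of rank at least two it is undecidable; and for certain special classes of single-variable equations in $FIM(A)$ it has been shown decidable. The theorem settles the case of one variable and one equation.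

A set is $\Sigma^0_1$ if it is recursively enumerable. It is $\Sigma^0_1$-complete under many-one reductions if moreover every $\Sigma^0_1$ set $B$ reduces to it by a computable map $\varphi$ with $i\in B$ iff $\varphi(i)$ lies in the set. Such a set is undecidable.

Several parts of these statements follow at once from one core claim.

*Membership in $\Sigma^0_1$.* The word problem of $FIM(A)$ is decidable (Section 2), so one can enumerate all words over $A\cup A^{-1}$ as candidate solutions and test each. The side condition on $c$ in Theorem 2 is a decidable property of a word.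

*Theorem 1 from Theorem 2.* The equations in Theorem 2 are single-variable equations, so the hardness carries over.

*Corollary 4 from Theorem 1.* Given a computable bound on the length of a shortest word representing a solution, one could test the finitely many words up to that length, and this would decide consistency.

What remains is the hardness in Theorem 2 and the decidability statement in Theorem 3.

## 2. Munn trees and the value of a word with a variable

Let $F=F(A)$. Its Cayley tree has vertex set $F$ and edges joining $v$ to $va$ for $a\in A\cup A^{-1}$. Left multiplication by an element of $F$ is an automorphism of this tree. A *subtree* means a nonempty connected set of vertices.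

**Theorem 5 (Munn; W. D. Munn, *Free inverse semigroups*, 1974).** $FIM(A)$ is isomorphic to the set of pairs $(T,g)$, where $T$ is a finite subtree with $1,g\in T$, under
$$(T,g)(S,h)=(T\cup gS,\;gh),\qquad (T,g)^{-1}=(g^{-1}T,\;g^{-1}).$$
The letter $a\in A\cup A^{-1}$ corresponds to $(\{1,a\},a)$.

A word thus records the set of vertices visited by its walk from $1$, together with the endpoint. For example $abb^{-1}$ is $(\{1,a,ab\},a)$. It differs from $a=(\{1,a\},a)$, although the two agree in the free group. The words $aa^{-1}bb^{-1}$ and $bb^{-1}aa^{-1}$ both give $(\{1,a,b\},1)$. Since the pair $(T,g)$ is computable from a word, the word problem is decidable.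

**Lemma 6.** Substitute $(X,g)$ for $x$ in a word $w$ over $A^{\pm1}\cup\{x^{\pm1}\}$. The value is $(T(w),w(g))$, where $w(g)$ is the value of $w$ in the group $F$ and $T(w)$ is the union of

* $\{1\}$;
* the endpoints $V(g)$ and $V(g)a$, for each occurrence $w=VaV'$ of a letter $a\in A^{\pm1}$;
* $V(g)X$, for each occurrence $w=VxV'$;
* $V(g)g^{-1}X$, for each occurrence $w=Vx^{-1}V'$.

*Proof.* Induct on $|w|$. The empty word has value $(\{1\},1)$. If $w=Vl$ with a last letter $l$, then $T(w)=T(V)\cup V(g)T_l$ by the product rule, where $T_l$ is the tree of the value of $l$: it is $\{1,a\}$ for $l=a$, it is $X$ for $l=x$, and $g^{-1}X$ for $l=x^{-1}$. These are exactly the sets listed for the last occurrence. $\square$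

If $W$ has value $(T,h)$, then $WW^{-1}$ has value $(T,h)(h^{-1}T,h^{-1})=(T,1)$. Hence $T(WW^{-1})=T(W)$, and $WW^{-1}$ has group value $1$. A product of such words has group value $1$, and its tree is the union of the trees of the factors.

## 3. Rank one: intervals of integers

For $A=\{a\}$ the Cayley tree is the line $\mathbb Z$, and its finite subtrees are intervals. By Munn's theorem $FIM(\{a\})$ is the set of triples $(\lambda,\mu,n)\in\mathbb Z^3$ with $\lambda\le\min(0,n)$ and $\mu\ge\max(0,n)$. The triple stands for the interval $[\lambda,\mu]$ and the endpoint $n$. The operations become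
$$(\lambda,\mu,n)(\lambda',\mu',n')=(\min(\lambda,n+\lambda'),\max(\mu,n+\mu'),n+n'),\qquad(\lambda,\mu,n)^{-1}=(\lambda-n,\mu-n,-n).$$

Let us solve $ax=xa$ by hand. Here $a=(0,1,1)$; write $x=(\lambda,\mu,n)$. Then $ax=(\min(0,1+\lambda),1+\mu,1+n)$ and $xa=(\lambda,\max(\mu,n+1),n+1)$, using $\mu\ge0$ and $\lambda\le n$. The first coordinate forces $\lambda=0$, because for $\lambda<0$ the left side is $1+\lambda\neq\lambda$. The second forces $\max(\mu,n+1)=\mu+1$, so $\mu=n$. The solutions are $(0,n,n)=a^n$ with $n\ge0$, whereas in the group $\mathbb Z$ every element is a solution.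

**Proof of decidability in Theorem 3.** The domain and both operations above are definable in $(\mathbb Z;+,\le,0,1)$, since $\min$ and $\max$ are definable from $\le$. A constant $w\in FIM(\{a\})$ is a computable triple of integers. A first-order sentence over $FIM(\{a\})$ with constants therefore translates computably into a sentence about $(\mathbb Z;+,\le,0,1)$, each quantifier becoming three integer quantifiers restricted to the domain. That theory is decidable (Presburger), so the first-order theory of $FIM(\{a\})$ with constants is decidable. Consistency of a finite system is an existential sentence, hence decidable. The equivalence "decidable iff $|A|=1$" combines this with Theorem 1. $\square$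

## 4. Finite trees that must absorb their own translates

From now on $|A|\ge2$. The first example shows how an equation can be trivial in the group and still have no solution. Consider
$$xx^{-1}=xx^{-1}\;a\,xx^{-1}a^{-1}.$$
Both group values are $1$. With $x=(X,g)$ the left tree is $X$ and the right tree is $X\cup aX$. So $(X,g)$ is a solution iff $aX\subseteq X$. Since $1\in X$, this would put $a^i$ in $X$ for all $i\ge0$, and $X$ is finite. The equation is inconsistent.

Now multiply both sides by a constant idempotent:
$$a^3a^{-3}\,xx^{-1}=a^3a^{-3}\,xx^{-1}\;a\,xx^{-1}a^{-1}.$$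
The condition becomes $aX\subseteq\{1,a,a^2,a^3\}\cup X$. Take $h\in X$. The elements $h,ah,a^2h,\dots$ are distinct, so there is a first one outside $X$, and it must lie in $\{1,a,a^2,a^3\}$. So $h$ is a power of $a$, and $X=\{a^i:\lambda\le i\le\mu\}$ with $\lambda\le0\le\mu$. The condition says $[\lambda+1,\mu+1]\subseteq[\lambda,\max(3,\mu)]$, that is, $\mu\le2$. The solutions are these $X$ with any $g\in X$.

Each element $h\in X$ produces a demand, which must be met either inside $X$ or inside a fixed constant set; finiteness prevents the demands from being postponed forever. In general, if $e$ and $\Phi$ are products of words $WW^{-1}$, then $e=e\,\Phi$ holds at $(X,g)$ iff $T(\Phi)\subseteq T(e)$. Suppose $\Phi$ is a product of words $r_kxx^{-1}r_k^{-1}$ with constants $r_k$, and all the paths to the $r_k$ lie in $T(e)$. Then by Lemma 6 the condition has the shape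
$$r_kX\subseteq C\cup PX\quad\text{for all }k ,$$
where $P$ is the set of values of the prefixes standing before occurrences of $x$ in the words that make up $e$, and $C$ is a set of vertices coming from the letters. For every $h\in X$ and every *request* $k$, either $r_kh\in C$, or there is a *response* $p\in P$ with $p^{-1}r_kh\in X$. This "for all $k$ there is a $p$" is what we will use to check a computation.

## 5. Requests, responses, and a shift of unknown size

For the moment let $F(L)$ be a free group on as many letters as we like; we embed it in $F(A)$ later. The letters are a finite set $\Sigma$ of *states*, letters $s,t,y$ and request letters $r_k$. Let the element $\sigma s^mt$ represent the pair $(\sigma,m)$, a state with an integer counter. The response $p=r_k\sigma s^{-d}\sigma'^{-1}$, produced by a word $r_k\sigma s^{-d}\sigma'^{-1}x$, gives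
$$p^{-1}r_k\cdot\sigma s^mt=\sigma's^{d}\sigma^{-1}\cdot\sigma s^mt=\sigma's^{m+d}t .$$
So under request $k$ it moves $(\sigma,m)$ to $(\sigma',m+d)$. A constant word $r_k\sigma s^dt$ puts $r_k\sigma s^dt$ into $C$, so that $(\sigma,d)$ need not move: it is terminal.

The natural plan is to let such a system check a Turing machine computation written as one long sequence of symbols, position $\mu$ being recorded by the counter. The symbol at a position depends on symbols one row earlier, and the row length is not known in advance. With finitely many constant shifts $d$ one cannot write a single move that jumps back by an arbitrary row length. Here the group value of $x$ helps. The group equation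
$$y\,s\,\rho^{-1}x\,t^{-1}=y\,\rho^{-1}x\,t^{-1}s$$
says that $\rho^{-1}gt^{-1}$ commutes with $s$, that is, $g=\rho s^nt$ for some integer $n$. The integer $n$ is free, and the word
$$r_k\,\sigma\,\rho^{-1}\,x\,t^{-1}s^{-d}\sigma'^{-1}\,x$$
has before its second $x$ the prefix value $r_k\sigma s^{n-d}\sigma'^{-1}$. This is a response that moves $(\sigma,m)$ to $(\sigma',m-n+d)$, a shift by the unknown $n$.

The price is two side effects. The first $x$ has the prefix $r_k\sigma\rho^{-1}$, so we have also created the response $(\sigma,m)\to(\rho,m)$ under $k$. And the vertex $r_k\sigma\rho^{-1}g=r_k\sigma s^nt$ is adjacent to the letter $t^{-1}$, so it lies in $C$, and $(\sigma,n)$ has become terminal for request $k$. We accept the first as an official transition, the *escape* to $\rho$, and design the system so that $(\rho,m)$ can occur only for $m=n$. The second then does no harm: since $g\in X$, the pair $(\rho,n)$ is present anyway, so $(\sigma,n)$ could use its escape.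

**Definition (transitions and certificates).** A *transition* is a tuple $\tau=(k,\sigma,\sigma',\epsilon,d)$ with $k$ a request, $\sigma,\sigma'\in\Sigma$, $\epsilon\in\{0,1\}$, $d\in\mathbb Z$. We say that *under $k$*, $\sigma\to\sigma'\,(\epsilon,d)$; it takes $(\sigma,m)$ to $(\sigma',m-\epsilon n+d)$. Given a finite set $\mathcal T$ of transitions, a finite set $\Theta\subset\Sigma\times\mathbb Z$ of *terminal* pairs and $n\in\mathbb Z$, an *$n$-certificate* is a finite set $Z\subset\Sigma\times\mathbb Z$ with $(\rho,n)\in Z$ such that for every $(\sigma,m)\in Z\setminus\Theta$ and every request $k$ some transition under $k$ takes $(\sigma,m)$ into $Z$.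

For instance, with one request, the transition $\rho\to\rho\,(0,-2)$ and $\Theta=\{(\rho,6)\}$, an $n$-certificate must contain $(\rho,n),(\rho,n-2),\dots$ until $(\rho,6)$ is met. So one exists iff $n$ is even and $n\ge6$.

## 6. Responses that do not match, and a drain

One would hope that a suitable finite set $X$ exists iff a certificate exists. From a certificate one does get a set: take the elements $\sigma s^mt$. The converse fails in general, because in a group every $p^{-1}r_kh$ exists, even if $p$ was meant for another state.

Here is a concrete failure. Take one request letter $r$, states $\sigma_0,\sigma_1,\sigma_2$, no terminal pairs, and only the transitions $\sigma_1\to\sigma_2\,(0,0)$ and $\sigma_2\to\sigma_1\,(0,0)$. So $P=\{p,p'\}$ with $p=r\sigma_1\sigma_2^{-1}$ and $p'=r\sigma_2\sigma_1^{-1}$. A set of pairs containing $(\sigma_0,0)$ cannot satisfy the certificate condition, since $\sigma_0$ has no transition. But put $h_0=\sigma_0t$ and $h_1=\sigma_2\sigma_1^{-1}\sigma_0t$. Then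
$$p\,h_1=r\sigma_1\sigma_2^{-1}\sigma_2\sigma_1^{-1}\sigma_0t=r h_0,\qquad p'h_0=r\sigma_2\sigma_1^{-1}\sigma_0t=rh_1 .$$
So $r\{h_0,h_1\}\subseteq P\{h_0,h_1\}$. The request at $\sigma_0t$ was answered with the wrong $p$, producing the meaningless word $h_1$, and a correct move from $h_1$ then cancelled back to $h_0$.

The remedy is one extra request $r_0$ and two extra states $\kappa_+,\kappa_-$. Under $r_0$ every other state must move to $\kappa_+$ or $\kappa_-$ with the same counter; from there the counter moves up by one each time ($\kappa_+$) or down by one ($\kappa_-$), and it may stop only at $(\kappa_\pm,0)$. An honest word $\sigma s^mt$ passes this test: choose the direction that leads to $0$. A word in which the run of $s$'s is followed by something other than $t$ has no place to stop, because every terminal word has the form $r_0\sigma s^dt$; it keeps producing new words forever, against finiteness. In the example, $h_1$ would have to lead to $\kappa_\pm\sigma_1^{-1}\sigma_0t$ (or to a longer word through another wrong response), then to $\kappa_\pm s^{\pm1}\sigma_1^{-1}\sigma_0t$,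 and so on. Section 12 makes this a proof.

## 7. A Turing computation as a recursive sequence with delay $N$

We use a standard fact. There is a fixed deterministic Turing machine $U$ with one-way infinite tape (cells $1,2,\dots$), state set $Q$, start state $q_0$, halting state $q_H\neq q_0$, tape alphabet $G$ with blank $\square$, and transition function $\Delta:(Q\setminus\{q_H\})\times G\to Q\times G\times\{L,R\}$, which starts on cell $1$ and never moves left of cell $1$, such that the set of inputs $v=v_1\cdots v_K\in G^K$ ($K\ge1$) on which $U$ halts is $\Sigma^0_1$-complete. Throughout, $K=|v|$.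

The purpose of this section is to write the whole computation as one sequence in which each symbol is a fixed function of three symbols at distance about $N$. Let $\Gamma=\{\#\}\sqcup G\sqcup(Q\times G)$; the symbol $(q,\gamma)$ stands for a cell with content $\gamma$ on which the head sits in state $q$. Define $f:\Gamma^3\to\Gamma$ by these rules for $f(c_1,c_2,c_3)$.

* If $c_2=\#$, the value is $\#$.
* If $c_2=(q_H,\gamma)$, the value is $(q_H,\gamma)$. If $c_2=(q,\gamma)$ with $q\ne q_H$ and $\Delta(q,\gamma)=(q',\gamma',\cdot)$, the value is $\gamma'$.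
* If $c_2=\gamma\in G$: the value is $(q',\gamma)$ if $c_1=(q,\gamma_1)$ with $q\neq q_H$ and $\Delta(q,\gamma_1)=(q',\cdot,R)$; otherwise it is $(q',\gamma)$ if $c_3=(q,\gamma_1)$ with $q\ne q_H$ and $\Delta(q,\gamma_1)=(q',\cdot,L)$; otherwise it is $\gamma$.

For $N\ge K+3$ (so $N\ge4$) define $w_\mu=w^{(N)}_\mu$, $\mu\ge0$, by
$$w_0=\#,\quad w_1=(q_0,v_1),\quad w_i=v_i\ (2\le i\le K),\quad w_i=\square\ (K<i\le N-2),\quad w_{N-1}=\#,$$
$$w_\mu=f(w_{\mu-N},w_{\mu-N+1},w_{\mu-N+2})\qquad(\mu\ge N).$$
Call $c\in\Gamma$ *halting* if $c\in\{q_H\}\times G$.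

*Example.* Let a machine have $\Delta(q_0,1)=(q_0,1,R)$ and $\Delta(q_0,\square)=(q_H,\square,L)$, with input $v=1$; on this input it halts after two steps, on cell $1$. With $K=1$ and $N=4$ the sequence is
$$\#,\ (q_0,1),\ \square,\ \#,\ 1,\ (q_0,\square),\ \#,\ (q_H,1),\dots$$
For example $w_5=f(w_1,w_2,w_3)=f((q_0,1),\square,\#)=(q_0,\square)$ and $w_7=f(w_3,w_4,w_5)=f(\#,1,(q_0,\square))=(q_H,1)$. Cut at the $\#$'s: the rows are $(q_0,1)\,\square$, then $1\,(q_0,\square)$, then $(q_H,1)\cdots$.

**Lemma 7.** $U$ halts on $v$ iff there are $N\ge K+3$ and $\mu\ge N$ with $w^{(N)}_\mu$ halting. If $U$ does not halt on $v$, then no $w^{(N)}_\mu$ is halting.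

*Proof.* Let $\ell=N-1$ and $u_{j,i}=w_{j\ell+i}$ for $0\le i\le\ell$, so that $u_{j,\ell}=u_{j+1,0}$. For $j\ell+i\ge N$ the recursion reads
$$w_{j\ell+i}=f\bigl(w_{(j-1)\ell+i-1},\,w_{(j-1)\ell+i},\,w_{(j-1)\ell+i+1}\bigr).$$
We have $u_{0,0}=w_0=\#$ and $u_{1,0}=w_{N-1}=\#$. For $j\ge2$, $j\ell\ge 2N-2\ge N$, and the middle argument for $w_{j\ell}$ is $u_{j-1,0}$; so by induction $u_{j,0}=\#$ for all $j$. Thus row $j$, meaning $u_{j,1}\cdots u_{j,\ell-1}$, is bounded by $\#$ on both sides. For $j\ge1$ and $1\le i\le\ell-1$ the index $j\ell+i$ is at least $\ell+1=N$, so row $j$ arises from row $j-1$ (with its bounding $\#$'s) by the local rule $f$.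

Row $0$ encodes the initial configuration on cells $1,\dots,\ell-1$. By induction on $j$: as long as the head has stayed in cells $\le\ell-1$ and $U$ has not halted before step $j$, row $j$ encodes the configuration after $j$ steps. Indeed the cell under the head receives the written symbol, the neighbor to which the head moves receives the new state, and all other cells are unchanged. If the head moves from cell $\ell-1$ to cell $\ell$, the next row contains no symbol from $Q\times G$; neither does any later row, since $f$ yields a symbol of $Q\times G$ only if one of its arguments is such a symbol.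

Hence if $U$ does not halt, no halting symbol occurs for any $N$. If $U$ halts, it does so after some $J\ge1$ steps (because $q_H\ne q_0$), with the head on some cell $i\ge1$. Take $N\ge K+3$ with $\ell=N-1$ larger than every visited cell. Then $w_{J\ell+i}$ is halting, and $J\ell+i\ge\ell+1=N$. $\square$

## 8. The counter system

Now we fix the system. Requests are $k\in\{0,1,2,3,4\}$. The intended parameter is $n=2N$, the intended position of $w_\mu$ is $2\mu+1$, so the tape lives on odd counters while $n$ is even. This parity makes the escapes to $\rho$ unusable from the tape.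

**States.** $\Sigma$ consists of $\rho,\chi,\omega,\delta,\nu,\alpha,\beta,\pi,\upsilon,\eta,\kappa_+,\kappa_-$, every $c\in\Gamma$, and $\theta_{\mathbf c}$ for every triple $\mathbf c=(c_1,c_2,c_3)\in\Gamma^3$. All are distinct.

**Transitions.** The finite set $\mathcal T$ consists of the following.

* *Drain.* Under $0$, for $\sigma\notin\{\kappa_+,\kappa_-\}$: $\sigma\to\kappa_+(0,0)$ and $\sigma\to\kappa_-(0,0)$. Under all $k$ (including $0$): $\kappa_+\to\kappa_+(0,1)$ and $\kappa_-\to\kappa_-(0,-1)$.
* *Start.* Under $1$: $\rho\to\chi(0,-1)$. Under $2$: $\rho\to\omega(0,1)$. Under $3$: $\rho\to\nu(0,0)$. Under $4$: $\rho\to\alpha(0,1)$.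
* *Uniqueness of the counter at $\rho$.* Under all $k\ge1$: $\chi\to\delta(1,1)$, $\chi\to\rho(0,0)$, $\omega\to\delta(1,-1)$, $\omega\to\rho(0,0)$. The state $\delta$ has no transitions for $k\ge1$.
* *Size and parity of $n$.* Under all $k\ge1$: $\nu\to\nu(0,-2)$.
* *Guessing the halting position.* Under all $k\ge1$: $\alpha\to\alpha(0,2)$, and $\alpha\to c(0,0)$ for every halting $c$.
* *Justifying a tape symbol.* Under all $k\ge1$ and for $c\in\Gamma$: $c\to\theta_{\mathbf c}(0,0)$ whenever $f(\mathbf c)=c$; also $\square\to\beta(0,0)$ and $\#\to\eta(0,0)$.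
* *Looking one row back.* For $\mathbf c=(c_1,c_2,c_3)$: under $k=1,2,3$, $\theta_{\mathbf c}\to c_k(1,2(k-1))$; under $4$, $\theta_{\mathbf c}\to c_1(1,0)$; under all $k\ge1$, $\theta_{\mathbf c}\to\rho(0,0)$.
* *Initial blanks and the second end marker.* Under $1$: $\beta\to\pi(0,0)$. Under $2,3,4$: $\beta\to\upsilon(0,0)$. Under all $k\ge1$: $\pi\to\pi(0,-2)$; $\upsilon\to\upsilon(0,2)$, $\upsilon\to\delta(1,3)$, $\upsilon\to\rho(0,0)$; $\eta\to\delta(1,1)$, $\eta\to\rho(0,0)$.

**Terminal pairs.** The only data depending on $v$ are
$$\Theta_v=\{(\delta,0),(\kappa_+,0),(\kappa_-,0),(\nu,2K+6),(\pi,2K+3),(\#,1),((q_0,v_1),3)\}\cup\{(v_i,2i+1):2\le i\le K\}.$$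

Going through the list one reads off three properties that we shall need.

* **(a)** If $\sigma'=\sigma$ in a transition, then $\epsilon=0$ and $d\neq0$. (These are the self-moves of $\kappa_\pm,\nu,\alpha,\pi,\upsilon$.)
* **(b)** Every transition with $\epsilon=1$ has $k\ge1$ and $\sigma\ne\rho$, and the escape $(k,\sigma,\rho,0,0)$ is in $\mathcal T$ for the same $k,\sigma$. (The sources are $\chi,\omega,\theta_{\mathbf c},\upsilon,\eta$.)
* **(c)** The transitions with source $\kappa_+$ are exactly $\kappa_+\to\kappa_+(0,1)$, and those with source $\kappa_-$ are exactly $\kappa_-\to\kappa_-(0,-1)$.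

## 9. Certificates exist exactly for halting inputs

**Proposition 8.** There is $n\in\mathbb Z$ admitting an $n$-certificate (for $\mathcal T,\Theta_v$) iff $U$ halts on $v$.

**Proof that halting gives a certificate.** By Lemma 7 choose $N\ge K+3$ and $\mu^*\ge N$ with $w_{\mu^*}$ halting. Put $n=2N$ and $\mathbf c_\mu=(w_{\mu-N},w_{\mu-N+1},w_{\mu-N+2})$ for $\mu\ge N$. Let $Z_0$ consist of

* $(\rho,n),(\chi,n-1),(\omega,n+1),(\delta,0),(\eta,n-1)$;
* $(\nu,m)$ for even $m$ with $2K+6\le m\le n$;
* $(\alpha,m)$ for odd $m$ with $n+1\le m\le2\mu^*+1$;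
* $(w_\mu,2\mu+1)$ for $0\le\mu\le\mu^*$, and $(\theta_{\mathbf c_\mu},2\mu+1)$ for $N\le\mu\le\mu^*$;
* $(\beta,m),(\pi,m),(\upsilon,m)$ for odd $m$ with $2K+3\le m\le n-3$.

Let $M=\max\{|m|:(\sigma,m)\in Z_0\}$ and
$$Z=Z_0\cup\{(\kappa_+,j):-M\le j\le0\}\cup\{(\kappa_-,j):0\le j\le M\}.$$
In the example of Section 7 one has $K=1$, $N=4$, $n=8$, $\mu^*=7$, and $Z_0$ is $(\rho,8),(\chi,7),(\omega,9),(\delta,0),(\eta,7),(\nu,8)$, the pairs $(\alpha,9),(\alpha,11),(\alpha,13),(\alpha,15)$, the cells $(w_\mu,2\mu+1)$ for $0\le\mu\le7$, the $\theta$'s at $9,11,13,15$, and $(\beta,5),(\pi,5),(\upsilon,5)$. For instance $((q_H,1),15)$ goes to $(\theta_{\mathbf c_7},15)$, which under $1,2,3$ goes to $(w_3,7),(w_4,9),(w_5,11)$.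

Now verify the certificate condition. Under $k=0$ a pair $(\sigma,m)$ with $\sigma\neq\kappa_\pm$ goes to $(\kappa_+,m)$ if $m\le0$ and to $(\kappa_-,m)$ if $m\ge0$. For every $k$, $(\kappa_+,j)$ with $j<0$ goes to $(\kappa_+,j+1)$, $(\kappa_-,j)$ with $j>0$ goes to $(\kappa_-,j-1)$, and $(\kappa_\pm,0)$ are terminal. Let $k\ge1$.

* $(\rho,n)$ goes to $(\chi,n-1),(\omega,n+1),(\nu,n),(\alpha,n+1)$ under $1,2,3,4$.
* $(\chi,n-1)$ goes to $(\delta,n-1-n+1)=(\delta,0)$; so does $(\eta,n-1)$; and $(\omega,n+1)$ goes to $(\delta,n+1-n-1)=(\delta,0)$. The pair $(\delta,0)$ is terminal.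
* $(\nu,m)$ descends in steps of $2$ to the terminal $(\nu,2K+6)$.
* $(\alpha,m)$ ascends to $(\alpha,2\mu^*+1)$, which goes to $(w_{\mu^*},2\mu^*+1)$, since $w_{\mu^*}$ is halting.
* Cells with $0\le\mu\le K$ are terminal. For $K<\mu\le N-2$, the cell is $(\square,2\mu+1)$ and goes to $(\beta,2\mu+1)$; here $2K+3\le2\mu+1\le n-3$. For $\mu=N-1$, $(\#,n-1)$ goes to $(\eta,n-1)$. For $\mu\ge N$, $(w_\mu,2\mu+1)$ goes to $(\theta_{\mathbf c_\mu},2\mu+1)$, since $f(\mathbf c_\mu)=w_\mu$.
* $(\theta_{\mathbf c_\mu},2\mu+1)$ goes under $k\le3$ to $(w_{\mu-N+k-1},\,2(\mu-N+k-1)+1)$, because $2\mu+1-2N+2(k-1)=2(\mu-N+k-1)+1$; the index lies between $0$ and $\mu-N+2<\mu$. Under $4$ it goes to the same place as under $1$.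
* $(\beta,m)$ goes to $(\pi,m)$ or $(\upsilon,m)$. The state $\pi$ descends to the terminal $(\pi,2K+3)$. The state $\upsilon$ ascends to $(\upsilon,n-3)$, which goes to $(\delta,n-3-n+3)=(\delta,0)$.

So $Z$ is an $n$-certificate.

**Proof that a certificate gives halting.** Let $Z$ be an $n$-certificate.

**Step 1. The state $\delta$ acts as a test for counter $0$.** If $(\delta,m)\in Z$ then $m=0$, since for $m\ne0$ the pair $(\delta,m)$ is not terminal and has no transition under $k=1$.

**Step 2. To make the escapes harmless: $(\rho,m)\in Z$ implies $m=n$.** The states $\rho,\chi,\omega$ are never terminal. Let $m_0$ be minimal with $(\rho,m_0)\in Z$ and suppose $m_0<n$. Under $1$, $(\chi,m_0-1)\in Z$. Apply $k=1$ again: either $(\rho,m_0-1)\in Z$, contradicting minimality, or $(\delta,m_0-n)\in Z$, contradicting Step 1. So $m_0=n$, as $(\rho,n)\in Z$. Let $m_1$ be maximal with $(\rho,m_1)\in Z$ and suppose $m_1>n$. Under $2$, $(\omega,m_1+1)\in Z$, and then either $(\rho,m_1+1)\in Z$, contradicting maximality, or $(\delta,m_1-n)\in Z$, contradicting Step 1.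

**Step 3. To get a legal row length out of $n$.** Under $3$, $(\nu,n)\in Z$. If $(\nu,m)\in Z$ and $m\ne2K+6$, then $(\nu,m-2)\in Z$. Since $Z$ is finite, the descent from $n$ must hit $2K+6$. So $n$ is even and $n\ge2K+6$. Put $n=2N$; then $N\ge K+3\ge4$. By Step 2, $(\rho,m)\notin Z$ for odd $m$.

**Step 4. To bound the tape below: if $(c,2\mu+1)\in Z$ with $c\in\Gamma$, then $\mu\ge0$.** Otherwise take such a pair with $\mu$ minimal, $\mu<0$, and let $m=2\mu+1<0$. Terminal pairs with state in $\Gamma$ have positive counter, so this pair is not terminal. Under $k=1$ one of three things lies in $Z$.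

* $(\theta_{\mathbf c},m)$. Under $1$ it does not go to $(\rho,m)$, because $m$ is odd. So $(c_1,m-n)\in Z$, where $m-n$ is odd and smaller than $m$. This contradicts minimality.
* $(\beta,m)$. Under $1$, $(\pi,m)\in Z$ with $m<2K+3$. The only terminal pair with state $\pi$ has counter $2K+3$, so $(\pi,m-2i)\in Z$ for all $i\ge0$, contradicting finiteness.
* $(\eta,m)$. It does not go to $(\rho,m)$, so $(\delta,m-n+1)\in Z$ and $m=n-1>0$, a contradiction.

**Step 5. The heart: if $(c,2\mu+1)\in Z$ with $c\in\Gamma$, then $c=w_\mu$.** By Step 4 we may induct on $\mu\ge0$. Let $m=2\mu+1$. If the pair is terminal, then $w_\mu=c$ by the definition of $\Theta_v$. Otherwise apply $k=1$.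

* $(\theta_{\mathbf c},m)\in Z$ with $f(\mathbf c)=c$. Since $(\rho,m)\notin Z$, the requests $k=1,2,3$ give $(c_k,2(\mu-N+k-1)+1)\in Z$. By Step 4 with $k=1$, $\mu\ge N$. Since $\mu-N+2<\mu$, induction gives $c_k=w_{\mu-N+k-1}$ for $k=1,2,3$, so $w_\mu=f(\mathbf c)=c$.
* $c=\square$ and $(\beta,m)\in Z$. Under $1$, $(\pi,m)\in Z$, and as in Step 4 finiteness forces $m\ge2K+3$, that is, $\mu\ge K+1$. Under $2$, $(\upsilon,m)\in Z$. Let $m'$ be the largest odd number with $(\upsilon,m')\in Z$. This pair is not terminal; apply $k=1$. Neither $(\upsilon,m'+2)$ nor $(\rho,m')$ lies in $Z$, so $(\delta,m'-n+3)\in Z$ and $m'=n-3$. Thus $m\le n-3$, that is, $\mu\le N-2$. So $K<\mu\le N-2$ and $w_\mu=\square$.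
* $c=\#$ and $(\eta,m)\in Z$. Since $(\rho,m)\notin Z$, $(\delta,m-n+1)\in Z$, so $m=n-1$, $\mu=N-1$ and $w_\mu=\#$.

**Step 6. To find a halting symbol.** Under $4$, $(\alpha,n+1)\in Z$, and $n+1$ is odd. Let $m$ be the largest odd number with $(\alpha,m)\in Z$. This pair is not terminal and $(\alpha,m+2)\notin Z$, so $(c,m)\in Z$ for some halting $c$. By Steps 4 and 5 a halting symbol occurs in $w^{(N)}$ with $N\ge K+3$, so $U$ halts on $v$ by Lemma 7. $\square$

## 10. The equation

Let $L=\Sigma\sqcup\{s,t,y,r_0,r_1,r_2,r_3,r_4\}$, a finite set of letters. To realize $F(L)$ inside $F(A)$, fix $a\neq b$ in $A$, enumerate $L=\{l_1,\dots,l_R\}$, and define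
$$\iota:F(L)\to F(A),\qquad \iota(l_i)=a^iba^{-i}.$$
For example $\iota(l_1l_2^{-1})=aba^{-1}\cdot a^2b^{-1}a^{-2}=abab^{-1}a^{-2}$. Three properties are needed.

* $\iota$ is injective. A nonempty reduced word $l_{i_1}^{\epsilon_1}\cdots l_{i_p}^{\epsilon_p}$ with $\epsilon_j=\pm1$ goes to $a^{i_1}b^{\epsilon_1}a^{i_2-i_1}b^{\epsilon_2}\cdots b^{\epsilon_p}a^{-i_p}$. No two $b$-letters cancel, because $i_j=i_{j+1}$ implies $\epsilon_j=\epsilon_{j+1}$. So the image is nontrivial.
* The image $H=\iota(F(L))$ lies in the kernel of the homomorphism $\deg_a:F(A)\to\mathbb Z$ that sends $a$ to $1$ and the other generators to $0$.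
* The centralizer of $\iota(s)$ in $F(A)$ is $\langle\iota(s)\rangle$, since $\iota(s)$ is a conjugate of $b$ and the centralizer of the generator $b$ is $\langle b\rangle$.

From now on a word over $L^{\pm1}\cup\{x^{\pm1}\}$ means the word over $A^{\pm1}\cup\{x^{\pm1}\}$ obtained by replacing $l_i^{\pm1}$ with the block $a^ib^{\pm1}a^{-i}$. We also suppress $\iota$ when no confusion arises.

Let $\mathcal W_v$ be the set of the following words.

* Type 1: $r_k\,\sigma\,s^{-d}\,\sigma'^{-1}x$, for $(k,\sigma,\sigma',0,d)\in\mathcal T$.
* Type 2: $r_k\,\sigma\,\rho^{-1}x\,t^{-1}s^{-d}\,\sigma'^{-1}x$, for $(k,\sigma,\sigma',1,d)\in\mathcal T$.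
* Type 3: $r_k\,\sigma\,s^d\,t$, for $(\sigma,d)\in\Theta_v$ and $0\le k\le4$.
* Type 4: $z_1=y\,s\,\rho^{-1}x\,t^{-1}$ and $z_2=y\,\rho^{-1}x\,t^{-1}s$.

Let $c_v$ be the product of the words $WW^{-1}$ over type 3, let $E$ be the product of the $WW^{-1}$ over types 1, 2 and 4, and let $\Phi=\prod_{k=0}^4r_kxx^{-1}r_k^{-1}$, which is the product of $WW^{-1}$ over $W=r_kx$. Then $E,\Phi,z_1,z_2$ do not depend on $v$, and $c_v$ is a constant word computable from $v$. The equation is
$$c_v\,E\,z_1=c_v\,E\,\Phi\,z_2.\tag{1}$$
We shall prove that (1) is consistent iff $U$ halts on $v$. Since the halting inputs of $U$ form a $\Sigma^0_1$-complete set and $v\mapsto c_v$ is computable, this gives the hardness in Theorem 2.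

## 11. From the equation to a finite subset of $F(L)$

Substitute $(X,g)$ for $x$ in (1).

**Step 1. The group part, which introduces the parameter $n$.** The words $c_v,E,\Phi$ have group value $1$, so the group values of (1) agree iff $z_1(g)=z_2(g)$, that is, $ys\rho^{-1}gt^{-1}=y\rho^{-1}gt^{-1}s$. This says that $\rho^{-1}gt^{-1}$ commutes with $s$, that is, $g=\iota(\rho s^nt)$ for some $n\in\mathbb Z$. This is the solution set $\rho\langle s\rangle t$ mentioned in Theorem 2. Assume $g=\iota(\rho s^nt)$ from now on; in particular $g\in H$.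

**Step 2. The tree part, which gives inclusions.** Put $\mathbf T=T(c_vE)$. Since $z_1z_1^{-1}$ and $z_2z_2^{-1}$ are factors of $E$, $T(z_1)$ and $T(z_2)$ are contained in $\mathbf T$. As $c_vE$ has group value $1$, the left side of (1) has tree $\mathbf T$. The right side has tree $\mathbf T\cup\bigcup_kT(r_kx)$, and $T(r_kx)$ consists of the path of the block $r_k$ and of $r_kX$. The path lies in $\mathbf T$, because for every $k$ there are words of $\mathcal W_v$ beginning with $r_k$. So $(X,g)$ solves (1) iff
$$r_kX\subseteq\mathbf T=C\cup PX\qquad(0\le k\le4).\tag{2}$$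
Here, by Lemma 6, $P$ is the set of values of the prefixes preceding occurrences of $x$ in words of $\mathcal W_v$, and $C$ is the set of endpoints of traversed $A$-letters. (The vertex $1$ is in $C$, since the words begin with letters.)

**Step 3. The set $P$.** Since $g=\rho s^nt$, as elements of $F(L)$ we have
$$P=\{p_\tau:\tau\in\mathcal T\}\cup\{y\rho^{-1},\,ys\rho^{-1}\},\qquad p_{(k,\sigma,\sigma',\epsilon,d)}=r_k\sigma s^{\epsilon n-d}\sigma'^{-1}.$$
Type 1 words give $p_\tau$ with $\epsilon=0$. In a type 2 word the second $x$ has the prefix value $r_k\sigma\rho^{-1}\rho s^nt\,t^{-1}s^{-d}\sigma'^{-1}=r_k\sigma s^{n-d}\sigma'^{-1}$, and the first has $r_k\sigma\rho^{-1}$, which is $p_\tau$ for the escape $\tau=(k,\sigma,\rho,0,0)\in\mathcal T$, by (b). Type 4 gives the last two elements.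

**Step 4. The part of $C$ that lies in $H$.** We want to work in $F(L)$ only, so we compute $C\cap H$. Every element of $C$ is the value of an $L\cup\{x\}$-prefix of a word of $\mathcal W_v$ (a prefix ending at a block boundary) that is adjacent to an $L$-letter, times a possibly empty proper prefix of a block $a^ib^{\pm1}a^{-i}$, $i\ge1$. The prefix value lies in $H$. A nonempty proper prefix of the block is $a^j$ with $1\le j\le i$, or $a^ib^{\pm1}a^{-j}$ with $0\le j<i$; its $\deg_a$ is $j$ or $i-j$, which is positive. As $H\subseteq\ker\deg_a$, only the empty block prefix leads into $H$. So $C\cap H=\iota(C_L)$, where $C_L$ consists of the values of the $L\cup\{x\}$-prefixes adjacent to an $L$-letter. Reading the words from left to right, $C_L$ consists of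

* $1$, and $r_k$ for $0\le k\le4$;
* from type 1: $r_k\sigma s^j$ with $j$ between $0$ and $-d$, and $r_k\sigma s^{-d}\sigma'^{-1}$;
* from type 2: $r_k\sigma$, $r_k\sigma\rho^{-1}$, $r_k\sigma s^nt$, $r_k\sigma s^{n+j}$ with $j$ between $0$ and $-d$, and $r_k\sigma s^{n-d}\sigma'^{-1}$;
* from type 3: $r_k\sigma s^j$ with $j$ between $0$ and $d$, and $r_k\sigma s^dt$;
* from type 4: $y$, $ys$, $ys\rho^{-1}$, $ys^{n+1}t$, $ys^{n+1}$, $y\rho^{-1}$, $ys^nt$, $ys^n$, whose reduced forms start with $y$.

By (a) and (b) the expressions from types 1 to 3 are reduced as written: $\sigma s^{-d}\sigma'^{-1}$ cannot cancel when $\epsilon=0$ since $\sigma'=\sigma$ forces $d\neq0$; when $\epsilon=1$ we have $\sigma'\ne\sigma$ and $\sigma\neq\rho$.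

**Lemma 9.** Fix $n$ and $g=\iota(\rho s^nt)$. There is a finite subtree $X$ containing $1,g$ and satisfying (2) iff there is a finite set $Y\subset F(L)$ with $1,\rho s^nt\in Y$ and
$$r_kY\subseteq C_L\cup PY\qquad(0\le k\le4).\tag{3}$$

*Proof.* Given $X$, put $Y=\iota^{-1}(X\cap H)$, which is finite and contains $1$ and $\rho s^nt$. Since $r_k\in H$ and $P\subset H$, we have $r_kX\cap H=r_k(X\cap H)$ and $PX\cap H=P(X\cap H)$. Intersecting (2) with $H$ therefore gives (3).

Given $Y$, let $X$ be the smallest subtree containing $\iota(Y)$. It is finite and contains $1$ and $g$, so $(X,g)\in FIM(A)$. Hence $\mathbf T=C\cup PX$ is the Munn tree of an element of $FIM(A)$; in particular it is connected. By (3), $\mathbf T\supseteq r_k\iota(Y)$. Left multiplication by $r_k$ is a tree automorphism, so $r_kX$ is the smallest subtree containing $r_k\iota(Y)$. Therefore $r_kX\subseteq\mathbf T$. $\square$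

## 12. Junk words and the equivalence with certificates

**Proposition 10.** For each $n$, a set $Y$ as in Lemma 9 exists iff an $n$-certificate exists.

**Proof that a certificate gives $Y$.** Given $Z$, put $Y=\{1\}\cup\{\sigma s^mt:(\sigma,m)\in Z\}$. It is finite and contains $1$ and $\rho s^nt$. First, $r_k\cdot1\in C_L$. Let $h=\sigma s^mt$ with $(\sigma,m)\in Z$. If $(\sigma,m)\in\Theta_v$, then $r_kh\in C_L$ by type 3. Otherwise some $\tau=(k,\sigma,\sigma',\epsilon,d)$ takes $(\sigma,m)$ into $Z$, and
$$p_\tau^{-1}r_kh=\sigma's^{d-\epsilon n}\sigma^{-1}\cdot\sigma s^mt=\sigma's^{m-\epsilon n+d}t\in Y,$$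
so $r_kh\in PY$. This is (3).

**Proof that $Y$ gives a certificate.** Let $Y$ be as in Lemma 9 and put $Z=\{(\sigma,m):\sigma s^mt\in Y\}$. This is a finite set containing $(\rho,n)$. The task is to exclude what happened in Section 6. We name the words that wrong responses produce, in a form that is stable under all further moves.

**Definition (junk).** An element $h\in F(L)$ is *junk* if $h=\xi s^j\zeta$, where $\xi\in\Sigma$, $j\in\mathbb Z$, and $\zeta$ is a reduced word with first letter in $\Sigma^{-1}\cup\{y^{-1}\}$ and last letter $t$, such that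

* if $\zeta$ begins with $\kappa_+^{-1}$, then $\xi=\kappa_+$ and $j\ge1$;
* if $\zeta$ begins with $\kappa_-^{-1}$, then $\xi=\kappa_-$ and $j\le-1$;
* if $\zeta$ begins with $\sigma^{-1}$, where $\sigma\in\Sigma\setminus\{\kappa_+,\kappa_-\}$, then $(\xi,j)\neq(\sigma,0)$.

For example $\kappa_+s^2\sigma^{-1}\rho t$ is junk for $\sigma\in\Sigma\setminus\{\kappa_\pm,\rho\}$, while $\sigma s^mt$ is not junk, since its $s$-run is followed by $t$. If $h=\xi s^j\zeta$ is junk, this expression is reduced as written: a cancellation would need $j=0$ and $\zeta$ beginning with $\xi^{-1}$, which each condition excludes. So $(\xi,j,\zeta)$ is determined by $h$: first letter, the $s$-run after it, the rest.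

**Lemma 11 (a wrong response produces junk).** Let $h$ be either $\sigma_1s^mt$ with $\sigma_1\in\Sigma$, or junk with first letter $\sigma_1$. Say that $p\in P$ *matches* $(k,h)$ if $p=p_\tau$ for some $\tau=(k,\sigma_1,\sigma',\epsilon,d)\in\mathcal T$. If $p$ does not match $(k,h)$, then $p^{-1}r_kh$ is junk, with a word $\zeta'$ having $h$ as a proper suffix.

*Proof.* In both cases $h$ is reduced with first letter $\sigma_1\in\Sigma$ and last letter $t$.

Let $p=p_\tau$ with $\tau=(k',\sigma,\sigma',\epsilon,d)$. Since $p$ does not match, $(k',\sigma)\neq(k,\sigma_1)$. We have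
$$p^{-1}r_kh=\sigma's^{D}\,\sigma^{-1}r_{k'}^{-1}r_kh,\qquad D=d-\epsilon n .$$
If $k'\ne k$, put $\zeta'=\sigma^{-1}r_{k'}^{-1}r_kh$. If $k'=k$, then $\sigma\ne\sigma_1$, and we put $\zeta'=\sigma^{-1}h$. In both cases $\zeta'$ is reduced, begins with $\sigma^{-1}$, ends with $t$, and has $h$ as a proper suffix. Check the junk conditions for $\sigma's^D\zeta'$. If $\sigma=\kappa_+$, then by (c) $\sigma'=\kappa_+$ and $D=1$. If $\sigma=\kappa_-$, then $\sigma'=\kappa_-$ and $D=-1$. If $\sigma\ne\kappa_\pm$, we need $(\sigma',D)\ne(\sigma,0)$; when $\sigma'=\sigma$, (a) gives $\epsilon=0$ and $D=d\neq0$.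

Let $p=y\rho^{-1}$ or $p=ys\rho^{-1}$. Then $p^{-1}r_kh=\rho s^j\zeta'$ with $j=0$ or $j=-1$ respectively, and $\zeta'=y^{-1}r_kh$. This $\zeta'$ is reduced, begins with $y^{-1}$, ends with $t$, and has $h$ as a proper suffix. No further condition applies. $\square$

**Lemma 12 (the drain kills junk).** $Y$ contains no junk.

*Proof.* Suppose $h_0\in Y$ is junk. We use request $0$ to build an infinite sequence of distinct junk elements of $Y$. Let $h_i=\xi_is^{j_i}\zeta_i\in Y$ be junk. By (3), $r_0h_i\in C_L\cup PY$.

*First, $r_0h_i\notin C_L$.* The word $r_0h_i=r_0\xi_is^{j_i}\zeta_i$ is reduced and ends with $t$. By (b), type 2 words have $k\ge1$. So the elements of $C_L$ whose reduced form starts with $r_0$ are $r_0$, elements $r_0\sigma s^j$ and $r_0\sigma s^{-d}\sigma'^{-1}$, none of which ends with $t$, and the elements $r_0\sigma s^dt$ with $(\sigma,d)\in\Theta_v$. In the last kind the letter after the (possibly empty) $s$-run is $t$, whereas in $r_0h_i$ it is the first letter of $\zeta_i$, which lies in $\Sigma^{-1}\cup\{y^{-1}\}$.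

So there is $p\in P$ with $h_{i+1}:=p^{-1}r_0h_i\in Y$.

*Second, $h_{i+1}$ is junk.* If $p$ does not match $(0,h_i)$, then $h_{i+1}$ is junk and $|\zeta_{i+1}|>|h_i|>|\zeta_i|$ by Lemma 11. If $p$ matches, look at the transitions under $0$.

* If $\xi_i\notin\{\kappa_+,\kappa_-\}$, then $h_{i+1}=\kappa_+s^{j_i}\zeta_i$ or $\kappa_-s^{j_i}\zeta_i$. By the definition of junk applied to $h_i$, $\zeta_i$ does not begin with $\kappa_\pm^{-1}$. If it begins with $\sigma^{-1}$, $\sigma\neq\kappa_\pm$, the third condition holds because $\kappa_\pm\ne\sigma$. So $h_{i+1}$ is junk.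
* If $\xi_i=\kappa_+$, then $h_{i+1}=\kappa_+s^{j_i+1}\zeta_i$. If $\zeta_i$ begins with $\kappa_+^{-1}$, then $j_i\ge1$, so $j_i+1\ge1$. It does not begin with $\kappa_-^{-1}$, since $\xi_i\neq\kappa_-$. The third condition holds as before. So $h_{i+1}$ is junk. The case $\xi_i=\kappa_-$, where $h_{i+1}=\kappa_-s^{j_i-1}\zeta_i$, is symmetric.

*Third, there are no repetitions.* The length $|\zeta_i|$ never decreases, and it increases strictly at every mismatch. So if $h_i=h_{i'}$ with $i<i'$, all responses between them match and $\zeta$ is constant there. If $\xi_i\ne\kappa_\pm$, then $\xi_{i+1}\in\{\kappa_+,\kappa_-\}$, and it stays constant afterwards, so $\xi_{i'}\ne\xi_i$. If $\xi_i=\kappa_\pm$, then $j$ is strictly monotone between $i$ and $i'$, so $j_{i'}\neq j_i$. Both contradict $h_i=h_{i'}$.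

So $Y$ is infinite, a contradiction. $\square$

**End of the proof of Proposition 10.** We check that $Z$ is an $n$-certificate. Let $(\sigma,m)\in Z\setminus\Theta_v$, $h=\sigma s^mt\in Y$, and $0\le k\le4$. By (3), $r_kh\in C_L\cup PY$.

*Case $r_kh\in C_L$.* By the list in Section 11, the elements of $C_L$ whose reduced form starts with $r_k$ and ends with $t$ are $r_k\sigma_2s^dt$ with $(\sigma_2,d)\in\Theta_v$, and $r_k\sigma_2s^nt$ where $\sigma_2$ has a transition with $\epsilon=1$ under $k$. Since $(\sigma,m)\notin\Theta_v$, we are in the second situation: $m=n$ and $\sigma$ has a transition with $\epsilon=1$ under $k$. By (b), the escape $(k,\sigma,\rho,0,0)\in\mathcal T$ takes $(\sigma,n)$ to $(\rho,n)\in Z$.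

*Case $p^{-1}r_kh\in Y$ with $p\in P$.* If $p$ did not match $(k,h)$, then $p^{-1}r_kh$ would be junk by Lemma 11, against Lemma 12. So $p=p_\tau$ with $\tau=(k,\sigma,\sigma',\epsilon,d)\in\mathcal T$, and $p^{-1}r_kh=\sigma's^{m-\epsilon n+d}t\in Y$. Hence $(\sigma',m-\epsilon n+d)\in Z$, and $\tau$ takes $(\sigma,m)$ into $Z$. $\square$

**Proof of the hardness in Theorem 2.** By Steps 1 and 2 of Section 11 and Lemma 9, equation (1) is consistent iff for some $n\in\mathbb Z$ there is a finite $Y$ with $1,\rho s^nt\in Y$ and (3). By Proposition 10 this holds iff for some $n$ there is an $n$-certificate, and by Proposition 8 iff $U$ halts on $v$. The words $E,\Phi,z_1,z_2$ are fixed, $c_v$ is a product of words $ww^{-1}$, and $v\mapsto c_v$ is computable, so the problem in Theorem 2 is $\Sigma^0_1$-hard. Together with Sections 1 and 3 this proves Theorems 1, 2, 3 and Corollary 4. $\blacksquare$
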